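# An $L_1$ inequality between differential operators that does not come from convolution with measures

## 1. The Schrödinger propagator at bounded frequency

Write $\hat f(\xi)=\int e^{-iy\xi}f(y)\,dy$ for functions on $\mathbb R$, and $D=(1/i)\,d/dy$, so that $\widehat{Df}=\xi\hat f$. For a function $m(\xi)$, let $m(D)$ be the operator that multiplies $\hat f$ by $m$. In particular $e^{irD^2}$ multiplies $\hat f(\xi)$ by $e^{ir\xi^2}$.

Fix an even function $\omega\in C_c^\infty(\mathbb R)$ with $\omega=1$ on $[-2,2]$ and $\operatorname{supp}\omega\subset[-4,4]$, and put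
$$K_r(y)=\frac1{2\pi}\int e^{i(y\xi+r\xi^2)}\omega(\xi)\,d\xi,\qquad U(r)f=K_r*f\qquad(r\in\mathbb R).\tag{1}$$
Thus $U(r)=e^{irD^2}\omega(D)$ is the Schrödinger propagator cut off to frequencies $|\xi|\le4$.

This object is for the following question, made precise in Section 2. An inequality $\|Q(D)u\|_1\le C\sum_j\|P_j(D)u\|_1$ certainly holds if $Q(D)u$ is a sum of convolutions of the $P_j(D)u$ with finite measures. Must it always come about in this way? The kernels $K_r$ will show that it need not. Convolution with $K_r$ is expensive, because $\|K_r\|_1$ grows like $|r|^{1/2}$. But if $|g|\le1$, then $U(r)g$ can be as large as $|r|^{1/2}$ only on a small set of points $(r,y)$, and this smallness is invisible to anyone who only adds up masses of measures.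

Here are the facts about $K_r$. Throughout, $C$ denotes absolute constants that may change from line to line, and $\langle f,g\rangle=\int fg\,dy$ (bilinear, no conjugation).

**Algebra.** $K_r$ is even because $\omega$ and $\xi^2$ are, so by Fubini
$$\langle U(r)f,g\rangle=\langle f,U(r)g\rangle\qquad(f\in L_1,\ g\in L_\infty).\tag{2}$$
If $\hat f$ is supported in $[-2,2]$, where $\omega=1$, then $U(0)f=f$ and $U(r)U(r')f=U(r+r')f$.

**The dispersive bound.** We recall the textbook fact that for $r\ne0$ the operator $e^{irD^2}$ is convolution with a function of constant modulus $(4\pi|r|)^{-1/2}$; hence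
$$\|e^{irD^2}f\|_\infty\le(4\pi|r|)^{-1/2}\|f\|_1.\tag{3}$$

**(K1)** $|K_r(y)|\le C(1+|r|)^{-1/2}$.

*Proof.* $|K_r|\le\frac1{2\pi}\|\omega\|_1$ trivially. Also $K_r=e^{irD^2}(\mathcal F^{-1}\omega)$ with $\mathcal F^{-1}\omega\in L_1$, so (3) applies.

**(K2)** $\|K_r\|_1\le C(1+|r|)^{1/2}$.

*Proof.* Splitting $\int|f|$ at $|y|=\rho$ and using Cauchy–Schwarz on both parts gives $\|f\|_1\le\sqrt{2\rho}\,\|f\|_2+\sqrt{2/\rho}\,\|yf\|_2$. With $\rho=\|yf\|_2/\|f\|_2$ this is $\|f\|_1\le C\|f\|_2^{1/2}\|yf\|_2^{1/2}$. By Plancherel $\|K_r\|_2=c\|\omega\|_2$ and $\|yK_r\|_2=c\|\partial_\xi(e^{ir\xi^2}\omega)\|_2\le C(1+|r|)$.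

The growth in (K2) is real: $\|K_r\|_2^2\le\|K_r\|_\infty\|K_r\|_1$, the left side is a positive constant, and (K1) gives $\|K_r\|_1\ge c(1+|r|)^{1/2}$. If $g(y)=\overline{K_r(y)}/|K_r(y)|$ (and $0$ where $K_r=0$), then $|g|\le1$ and $U(r)g(0)=\|K_r\|_1\ge c(1+|r|)^{1/2}$. This is a wave that *focuses* at the origin.

**(K3)** If $R\ge1$, $|r|\le R$ and $|y|\ge20R$, then $|K_r(y)|\le C|y|^{-3}$. Hence $\int_{|y|\ge20R}|K_r|\,dy\le CR^{-2}$.

*Proof.* The phase $\phi(\xi)=y\xi+r\xi^2$ has $|\phi'|=|y+2r\xi|\ge|y|-8R\ge|y|/2$ on $\operatorname{supp}\omega$, $|\phi''|=2|r|\le2R\le|y|/10$, and $\phi'''=0$. So $\partial_\xi^k(1/\phi')=c_k(\phi'')^k(\phi')^{-k-1}$ is at most $C_k|y|^{-1}$ in modulus. Each integration by parts replaces the amplitude $f$ by $i\,\partial_\xi(f/\phi')$. Three of them, starting from $\omega$, leave an amplitude supported in $[-4,4]$ of size $C|y|^{-3}$.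

**(K4)** $\|U(r)f\|_{L_6(\mathbb R_r\times\mathbb R_y)}\le C\|f\|_2$.

*Proof.* Since $\|\omega(D)f\|_2\le C\|f\|_2$, this follows from Strichartz' inequality in space dimension $1$ (Strichartz, Duke Math. J. 44 (1977), 705–714):
$$\|e^{irD^2}f\|_{L_6(\mathbb R^2)}\le C\|f\|_2.$$
We recall an argument. By duality it suffices to show $\big\|\int e^{-irD^2}F(r)\,dr\big\|_2\le C\|F\|_{L_{6/5}(\mathbb R^2)}$ for $F\in C_c^\infty(\mathbb R^2)$. The square of the left side is $\iint\big(e^{i(r'-r)D^2}F(r),F(r')\big)\,dr\,dr'$, where $(\cdot,\cdot)$ is the $L_2$ inner product. Riesz–Thorin interpolation between $\|e^{irD^2}\|_{L_2\to L_2}=1$ and (3) gives $\|e^{irD^2}\|_{L_{6/5}\to L_6}\le C|r|^{-1/3}$. So the square is at most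
$$C\iint|r-r'|^{-1/3}\|F(r)\|_{6/5}\|F(r')\|_{6/5}\,dr\,dr'\le C\|F\|_{L_{6/5}}^2$$
by the Hardy–Littlewood–Sobolev inequality on $\mathbb R$, whose exponent condition is $\frac56+\frac56+\frac13=2$.

## 2. $L_1$ estimates and identities with coefficients in $\hat M$

Let $Q,P_1,\dots,P_m$ be polynomials in $n$ variables with complex coefficients, and let $Q(D),P_j(D)$ be the corresponding differential operators, with $D_k=(1/i)\,\partial/\partial x_k$.

**Definition.** $M$ is the set of complex-valued measures on $\mathbb R^n$ with finite total mass $\|\mu\|_M$. $\hat M$ is the set of Fourier transforms $\hat\mu(\xi)=\int e^{-i\langle x,\xi\rangle}d\mu(x)$, $\mu\in M$, where here $\langle x,\xi\rangle=x_1\xi_1+\dots+x_n\xi_n$.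

Elements of $\hat M$ are bounded and continuous. Constants belong to $\hat M$ (multiples of $\delta_0$), and so do Fourier transforms of $L_1$ functions, in particular all of $C_c^\infty$. On $\mathbb R$, the function $\xi/(1+\xi^2)$ is in $\hat M$: since $\int\operatorname{sgn}(x)e^{-|x|}e^{-ix\xi}dx=-2i\xi/(1+\xi^2)$, it is $\hat\mu$ for $d\mu=\frac i2\operatorname{sgn}(x)e^{-|x|}dx$, and $\|\mu\|_M=1$. The function $\xi$ is not in $\hat M$, being unbounded.

Two conditions will be compared. The first is the $L_1$ estimate: for some constant $C$,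
$$\|Q(D)u\|_1\le C\sum_{j=1}^m\|P_j(D)u\|_1\qquad(u\in C_0^\infty(\mathbb R^n)).\tag{4}$$
The second is the identity: there are $h_1,\dots,h_m\in\hat M$ with
$$Q(\xi)=\sum_{j=1}^mh_j(\xi)P_j(\xi)\qquad(\xi\in\mathbb R^n).\tag{5}$$
If (5) holds with $h_j=\hat\mu_j$, then $Q(D)u=\sum_j\mu_j*P_j(D)u$, and $\|\mu*f\|_1\le\|\mu\|_M\|f\|_1$ gives (4). The question, taken from the paper "Supremum Norm Estimates For Partial Derivatives Of Functions Of Several Real Variables", is whether conversely (4) always implies (5).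

For the supremum norm the converse does hold (Lemma 1 of that paper): the analog of (4) with $\|\cdot\|_\infty$ is equivalent to (5). The argument shows what one would try in $L_1$. By the estimate, $(P_1(D)u,\dots,P_m(D)u)\mapsto Q(D)u(0)$ is a well-defined bounded linear functional on a subspace of $C_0(\mathbb R^n)^m$. Hahn–Banach and Riesz give $\mu_j\in M$ with $Q(D)u(0)=\sum_j(\mu_j*P_j(D)u)(0)$. Apply this to translates of $u$ to get the identity at every point, take Fourier transforms, and for each $\xi$ use a $u$ with $\hat u(\xi)\ne0$.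

In $L_1$ there is no bounded point evaluation. The map $(P_j(D)u)_j\mapsto Q(D)u$ is a bounded operator from a subspace of $L_1^m$ to $L_1$, and Hahn–Banach does not extend operators. What it does give is this: for each $g\in L_\infty$ there are $g_j\in L_\infty$ with $\langle Q(D)u,g\rangle=\sum_j\langle P_j(D)u,g_j\rangle$ for all $u$. But nothing makes $g_j$ depend on $g$ linearly, let alone by convolution. The counterexample below lives in exactly this gap.

**Two cases by hand** ($n=1$). First take $m=1$, $Q=\xi$, $P_1=\xi+i$. Then $Q/P_1=1-i/(\xi+i)=1-1/(1-i\xi)$, and $1/(1-i\xi)=\int_{-\infty}^0e^xe^{-ix\xi}dx$. So (5) holds with $\mu=\delta_0-e^x1_{x<0}\,dx$, of mass $2$; in other words $\|u'\|_1\le2\|u'-u\|_1$. Next take $m=2$, $Q=\xi$, $P_1=1$, $P_2=\xi^2$. Then $h_1=h_2=\xi/(1+\xi^2)$ solve (5), so $\|u'\|_1\le\|u\|_1+\|u''\|_1$.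

The answer to the question is no.

**Theorem 1.** On $\mathbb R^2$, with dual variables $(\xi,\tau)$, let
$$Q(\xi,\tau)=\tau-\xi^2,\qquad P_1=1,\qquad P_2=(\xi+i)^3(\tau-\xi^2)^2 .$$
(a) There is $C$ with $\|Q(D)u\|_1\le C(\|u\|_1+\|P_2(D)u\|_1)$ for all $u\in C_0^\infty(\mathbb R^2)$.
(b) There are no $h_1,h_2\in\hat M$ with $Q=h_1P_1+h_2P_2$.
The same holds for the real polynomials $Q=(1+\xi^2)(\tau-\xi^2)$, $P_1=1$, $P_2=(1+\xi^2)^5(\tau-\xi^2)^2$.

**Theorem 2.** For given $n,m\ge1$, the implication (4) $\Rightarrow$ (5) holds for all polynomials $Q,P_1,\dots,P_m$ in $n$ variables if and only if $n=1$ or $m=1$. Moreover, if $m=1$ and (4) holds with constant $C$, then $Q=\hat\mu P_1$ with $\|\mu\|_M\le C$. (So for $m=1$, $P_1\not\equiv0$, the best constant equals $\|\mu\|_M$.)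

In the first case by hand, the constant $2$ is therefore best possible. Theorem 1 will not be detected by comparing sizes of symbols: since $|\xi+i|\ge1$, with $q=\tau-\xi^2$ we have $|q|\le1+|q|^2\le|P_1|+|P_2|$.

From now on points of $\mathbb R^2$ are $(x,t)$, and
$$A=D_t-D_x^2,$$
with symbol $\tau-\xi^2$. So $Q(D)=A$ and $P_2(D)=(D_x+i)^3A^2$ in the main example.

## 3. A focusing wave rules out the identity

We prove Theorem 1(b). The plan is to build a function $u$ for which $Q(D)u$ is large at one point, while $u$ and $P_2(D)u$ are uniformly smaller.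

**Step 1: reduce (5) to a sup-norm inequality at one point.** Suppose $Q=\hat\mu_1+\hat\mu_2P_2$. Then $Q(D)u=\mu_1*u+\mu_2*P_2(D)u$ for $u\in\mathcal S(\mathbb R^2)$, so with $C=\max(\|\mu_1\|_M,\|\mu_2\|_M)$
$$|Q(D)u(0)|\le C\big(\|u\|_\infty+\|P_2(D)u\|_\infty\big)\qquad(u\in\mathcal S(\mathbb R^2)).\tag{6}$$

**Step 2: the test function.** We want a solution of the Schrödinger equation that is concentrated at time $0$, multiplied by a function of $t$ that vanishes at time $0$. Let $\Lambda\ge1$, $T=\Lambda^{3/2}$. Take $0\le\psi\in C_c^\infty((1,2))$, $\psi\not\equiv0$, let $\hat w(\xi)=\psi(\xi/\Lambda)$ and $W(t)=e^{itD_x^2}w$. Let $\alpha(t)=t\chi(t/T)$ with $\chi\in C_c^\infty(\mathbb R)$, $\chi=1$ on $[-1,1]$, $\operatorname{supp}\chi\subset[-2,2]$. Put $u=\alpha(t)W(t)\in\mathcal S(\mathbb R^2)$. Since $D_tW=D_x^2W$,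
$$Au=(D_t\alpha)W,\qquad A^2u=(D_t^2\alpha)W .$$

**Step 3: sizes.** We have $w(x)=\Lambda(\mathcal F^{-1}\psi)(\Lambda x)$, so $\|w\|_1=\|\mathcal F^{-1}\psi\|_1\le C$ and $w(0)=\frac\Lambda{2\pi}\int\psi=c\Lambda$ with $c>0$. With $\xi=\Lambda\eta$, the Fourier transform of $(D_x+i)^3w$ is $\Lambda^3(\eta+i/\Lambda)^3\psi(\eta)$, and the functions $(\eta+i/\Lambda)^3\psi(\eta)$, $\Lambda\ge1$, are bounded in $C_c^\infty((1,2))$; the $L_1$ norm of the inverse transform does not change under the dilation, so $\|(D_x+i)^3w\|_1\le C\Lambda^3$. Now: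

* $|Q(D)u(0)|=|\alpha'(0)w(0)|=c\Lambda$.
* By (3), $|u|\le C|t|\,|t|^{-1/2}1_{|t|\le2T}\le CT^{1/2}=C\Lambda^{3/4}$.
* $\alpha''(t)=2T^{-1}\chi'(t/T)+tT^{-2}\chi''(t/T)$ is $O(1/T)$ and supported in $T\le|t|\le2T$. Since $P_2(D)u=(D_t^2\alpha)\,e^{itD_x^2}(D_x+i)^3w$, (3) gives $\|P_2(D)u\|_\infty\le CT^{-1}\cdot T^{-1/2}\Lambda^3=C\Lambda^{3-9/4}=C\Lambda^{3/4}$.

Now (6) says $c\Lambda\le C\Lambda^{3/4}$, which is false for large $\Lambda$.

**Real polynomials.** Use the same $u$ with $T=\Lambda^5$. Then $|Q(D)u(0)|=\frac1{2\pi}\int(1+\xi^2)\psi(\xi/\Lambda)\,d\xi\ge c\Lambda^3$, $\|u\|_\infty\le CT^{1/2}=C\Lambda^{5/2}$. As in Step 3, $\|(1+D_x^2)^5w\|_1\le C\Lambda^{10}$, so $\|P_2(D)u\|_\infty\le C\Lambda^{10}T^{-3/2}=C\Lambda^{5/2}$. Again $c\Lambda^3\le C\Lambda^{5/2}$ fails for large $\Lambda$. This proves Theorem 1(b) for both examples. $\square$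

## 4. Taylor's formula along the flow, and the limit $R^{-1/2}$ of convolution

We turn to Theorem 1(a), first for functions with $|\xi|\le2$ on the spectrum. We need to control $Av$ by $v$ and $A^2v$. The model is $\|f'\|_1\le C(R^{-1}\|f\|_1+R\|f''\|_1)$ on $\mathbb R$, which comes from a formula expressing $f'(t)$ through $f$ and $f''$ on $[t,t+R]$. We transplant this formula to the Schrödinger flow.

Let $v\in\mathcal S(\mathbb R^2)$ with $\hat v(\xi,\tau)=0$ for $|\xi|>2$. Write $b=Av$, $c=A^2v$, $v_t=v(\cdot,t)$, and similarly $b_t,c_t$; all these have spectrum in $[-2,2]$. Fix $t$ and $R\ge1$, and for $0\le s\le R$ put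
$$a(s)=U(-s)v_{t+s},\qquad\text{i.e.}\qquad\widehat{a(s)}(\xi)=e^{-is\xi^2}\hat v_{t+s}(\xi).$$
Since $\partial_tv=iD_tv=i(b+D_x^2v)$, differentiation gives $\partial_s\widehat{a(s)}=e^{-is\xi^2}\,i\,\hat b_{t+s}$. Doing this twice,
$$a'(s)=iU(-s)b_{t+s},\quad a''(s)=-U(-s)c_{t+s},\quad a(0)=v_t,\quad a'(0)=ib_t,\quad v_{t+s}=U(s)a(s).\tag{7}$$
Let $\chi\in C^\infty(\mathbb R)$ be a new cutoff with $0\le\chi\le1$, $\chi=1$ on $(-\infty,\frac13]$, $\chi=0$ on $[\frac23,\infty)$, and put $\theta(s)=R^{-2}\chi''(s/R)$. Then $|\theta|\le CR^{-2}$ and $\operatorname{supp}\theta\subset[R/3,2R/3]$. Integrating $\int_0^R\chi(s/R)a''(s)\,ds$ by parts twice (at $s=R$ all boundary terms vanish; at $s=0$ we have $\chi=1$, $\chi'=0$) gives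
$$a'(0)=\int_0^R\theta(s)a(s)\,ds-\int_0^R\chi(s/R)a''(s)\,ds .\tag{8}$$

**The first attempt.** Insert (7) in (8):
$$ib_t=\int_0^R\theta(s)\,U(-s)v_{t+s}\,ds+\int_0^R\chi(s/R)\,U(-s)c_{t+s}\,ds .$$
This represents $b$ as a convolution of $v$ and $c$ with two integrable functions on $\mathbb R^2$. By (K2) their masses are at most $CR\cdot R^{-2}\cdot R^{1/2}=CR^{-1/2}$ and $CR\cdot R^{1/2}=CR^{3/2}$. So
$$\|Av\|_1\le C\big(R^{-1/2}\|v\|_1+R^{3/2}\|A^2v\|_1\big).\tag{9}$$

Is (9) enough? Suppose more generally that the first factor is $R^{-\kappa}$. A function with frequencies $|\xi|\sim\Lambda$ is brought to $|\xi|\lesssim1$ by parabolic scaling (this is done in Section 6), which turns the estimate into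
$$\|Au\|_1\le C\big(\Lambda^2R^{-\kappa}\|u\|_1+\Lambda^{-2}R^{3/2}\|A^2u\|_1\big),$$
and at this frequency $\|A^2u\|_1\lesssim\Lambda^{-3}\|P_2(D)u\|_1$. With $R=\Lambda^\rho$ both terms decay as powers of $\Lambda$ exactly when $\rho>2/\kappa$ and $\rho<\frac{10}3$. Such $\rho$ exists if and only if $\kappa>\frac35$. The value $\kappa=\frac12$ does not suffice.

Nor can a better choice of measures repair this. Suppose that for every $R\ge1$ there were measures with $Av=\mu_1*v+\mu_2*A^2v$ for all our $v$ and with masses at most $CR^{-\kappa}$ and $CR^{3/2}$, for some $\kappa>\frac35$. Then the scaling and the summation over dyadic frequencies of Section 6 would produce $\mu_1,\mu_2\in M$ with $Q=\hat\mu_1+\hat\mu_2P_2$, since every operation there is itself a convolution with a finite measure and the masses are summable. Theorem 1(b) forbids this. The gain beyond $R^{-1/2}$ must come from an argument that is not convolution. The next lemma supplies $\kappa=\frac7{10}$.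

## 5. Cutting the dual function at height $R^{3/10}$

**Lemma.** There is $C$ such that for all $R\ge1$ and all $v\in\mathcal S(\mathbb R^2)$ with $\hat v(\xi,\tau)=0$ for $|\xi|>2$,
$$\|Av\|_1\le C\left(R^{-7/10}\|v\|_1+R^{3/2}\|A^2v\|_1\right).$$

The idea is as follows. To compute $\|b_t\|_1$ we pair with $g$, $|g|\le1$, and move the propagator onto $g$. The loss $R^{1/2}$ in (9) occurs where $U(-s)g$ focuses, that is, is of size $R^{1/2}$. By (K4) that happens only on a small set. Where $U(-s)g$ is at most $H\ll R^{1/2}$ we estimate directly. On the rest we carry $v_{t+s}$ back to time $t$ by Taylor's formula: the propagator then falls on the focused part of the dual function, spreads it out by (K1), and makes it small. Taylor's formula costs a term in $b_t$ itself, and we arrange that its coefficient is at most $\frac12$.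

Keep the notation of Section 4.

**Step 1: put the problem in dual form.** Let $g$ be measurable with $|g|\le1$ and $G_s=U(-s)g$. By (K2), $|G_s|\le CR^{1/2}$ for $0\le s\le R$. The function $G_s(y)$ is jointly continuous in $(s,y)$: $K_r(y)$ is continuous in $(r,y)$ and, by (K1) and (K3), dominated by one integrable function of $y$ for $|r|\le R$; hence $r\mapsto K_r$ is continuous into $L_1$. So the cutoffs below are measurable. By (2) and (7), $\langle a(s),g\rangle=\langle v_{t+s},G_s\rangle$ and $\langle a''(s),g\rangle=-\langle c_{t+s},G_s\rangle$. Pairing (8) with $g$,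
$$\langle a'(0),g\rangle=I_1+I_2,\qquad I_1=\int_0^R\theta(s)\langle v_{t+s},G_s\rangle\,ds,\qquad|I_2|\le CR^{1/2}\int_0^R\|c_{t+s}\|_1\,ds.\tag{10}$$

**Step 2: show that $G_s$ is rarely large.** We claim that for every $x\in\mathbb R$
$$\int_0^R\int_{|y-x|\le20R}|G_s(y)|^6\,dy\,ds\le CR^3.\tag{11}$$
Split $g=g'+g''$ with $g'=g\,1_{|y-x|\le40R}$. By (K4) the part $g'$ contributes at most $C\|g'\|_2^6\le C(80R)^3\le CR^3$. If $|y-x|\le20R$, then $g''$ lives at distance at least $20R$ from $y$, so (K3) gives $|U(-s)g''(y)|\le CR^{-2}\le C$; this contributes at most $CR^2$.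

Now let $H=BR^{3/10}$, with $B\ge1$ to be fixed in Step 5, and let $G_s^\flat=G_s1_{|G_s|\le H}$, $G_s^\sharp=G_s-G_s^\flat$. Where $G_s^\sharp\ne0$ we have $|G_s^\sharp|\le H^{-5}|G_s|^6$, so (11) gives, for every $x$,
$$\int_0^R\int_{|y-x|\le20R}|G_s^\sharp|\,dy\,ds\le CH^{-5}R^3=CB^{-5}R^{3/2}.\tag{12}$$
All constants $C$ here and below are independent of $B$, except where $B$ has been fixed.

**Step 3: show that the propagator spreads $G_s^\sharp$ out.** For $0\le r,s\le R$, split $U(r)G_s^\sharp(x)=\int K_r(x-y)G_s^\sharp(y)\,dy$ at $|y-x|=20R$. Use (K1) on the near part. On the far part use $|G_s^\sharp|\le CR^{1/2}$ and (K3). This gives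
$$|U(r)G_s^\sharp(x)|\le C(1+r)^{-1/2}\int_{|y-x|\le20R}|G_s^\sharp|\,dy+CR^{-3/2}.\tag{13}$$

**Step 4: estimate $I_1$.** The part with $G_s^\flat$ is direct:
$$\left|\int_0^R\theta(s)\langle v_{t+s},G_s^\flat\rangle\,ds\right|\le CHR^{-2}\int_0^R\|v_{t+s}\|_1\,ds.\tag{14}$$

For the part with $G_s^\sharp$ we go back to time $t$. By (7) and (2), $\langle v_{t+s},G_s^\sharp\rangle=\langle a(s),U(s)G_s^\sharp\rangle$, and Taylor's formula says
$$a(s)=a(0)+sa'(0)+\int_0^s(s-\sigma)a''(\sigma)\,d\sigma .$$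
For $0\le\sigma\le s$, by (7), (2) and the group law on spectrum $[-2,2]$,
$$\langle a''(\sigma),U(s)G_s^\sharp\rangle=-\langle U(s)U(-\sigma)c_{t+\sigma},G_s^\sharp\rangle=-\langle U(s-\sigma)c_{t+\sigma},G_s^\sharp\rangle=-\langle c_{t+\sigma},U(s-\sigma)G_s^\sharp\rangle .$$
By Fubini the $G^\sharp$ part of $I_1$ is therefore at most
$$\|v_t\|_1E_0+\|a'(0)\|_1E_1+\int_0^R\|c_{t+\sigma}\|_1E_2(\sigma)\,d\sigma,\tag{15}$$
where
$$E_0=\Big\|\int_0^R\theta(s)U(s)G_s^\sharp\,ds\Big\|_\infty,\qquad E_1=\Big\|\int_0^Rs\,\theta(s)U(s)G_s^\sharp\,ds\Big\|_\infty,$$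
$$E_2(\sigma)=\Big\|\int_\sigma^R(s-\sigma)\theta(s)U(s-\sigma)G_s^\sharp\,ds\Big\|_\infty .$$

On $\operatorname{supp}\theta$ we have $s\ge R/3$, so $(1+s)^{-1/2}\le CR^{-1/2}$. This is why $\theta$ was chosen to vanish near $s=0$. By (13) and then (12), with $|\theta|\le CR^{-2}$,
$$E_0\le CR^{-2}\left(R^{-1/2}\cdot B^{-5}R^{3/2}+R\cdot R^{-3/2}\right)\le CR^{-1}.$$
$E_1$ has one more factor $s\le R$, so there is a constant $C_1$ with
$$E_1\le CR^{-1}\left(B^{-5}R+R^{-1/2}\right)\le C_1\left(B^{-5}+R^{-3/2}\right).$$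
For $E_2$ we use $(s-\sigma)(1+s-\sigma)^{-1/2}\le R^{1/2}$ on the near part and $s-\sigma\le R$ on the far part:
$$E_2(\sigma)\le CR^{-2}\left(R^{1/2}\cdot B^{-5}R^{3/2}+R\cdot R\cdot R^{-3/2}\right)\le C .$$

The bound for $E_1$ explains the height $H$: for general $H$ its main term is $R^{-1}R^{-1/2}H^{-5}R^3=H^{-5}R^{3/2}$, and this has to be a small constant.

**Step 5: absorb, and integrate in $t$.** Fix $B$ with $C_1B^{-5}\le\frac14$ and $R_0\ge1$ with $C_1R_0^{-3/2}\le\frac14$. Let $R\ge R_0$, so $E_1\le\frac12$. Recall $a'(0)=ib_t$. Combining (10), (14), (15) and taking the supremum over $g$,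
$$\|b_t\|_1\le CR^{3/10-2}\int_0^R\|v_{t+s}\|_1\,ds+CR^{-1}\|v_t\|_1+\tfrac12\|b_t\|_1+CR^{1/2}\int_0^R\|c_{t+s}\|_1\,ds .$$
Since $b_t\in\mathcal S$, $\|b_t\|_1$ is finite, and the term $\frac12\|b_t\|_1$ moves to the left. Integrate over $t$, using $\int\!\int_0^R\|v_{t+s}\|_1\,ds\,dt=R\|v\|_1$ and the same for $c$:
$$\|b\|_1\le C\left(R^{3/10-1}\|v\|_1+R^{-1}\|v\|_1+R^{3/2}\|c\|_1\right)\le C\left(R^{-7/10}\|v\|_1+R^{3/2}\|c\|_1\right).$$

**Step 6: small $R$.** For $1\le R\le R_0$ the first attempt (9) suffices, because $R^{-1/2}\le R_0^{1/5}R^{-7/10}$. $\square$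

The cutoff $G_s\mapsto G_s^\flat$ depends on $g$ nonlinearly, and this is where the argument leaves the world of convolutions, as it had to.

## 6. Scaling and summation over dyadic frequencies

We prove Theorem 1(a). The Lemma treats frequencies $|\xi|\le2$; we decompose $u$ dyadically in $\xi$, rescale each piece, and choose $R$ as a power of the frequency.

**Step 1: decompose.** Let $\psi_0\in C_c^\infty(\mathbb R)$, $\psi_0=1$ on $[-1,1]$, $\operatorname{supp}\psi_0\subset[-2,2]$, and $\psi_k(\xi)=\psi_0(2^{-k}\xi)-\psi_0(2^{1-k}\xi)$ for $k\ge1$, which is supported in $2^{k-1}\le|\xi|\le2^{k+1}$. For $u\in C_0^\infty(\mathbb R^2)$ put $u_k=\psi_k(D_x)u\in\mathcal S(\mathbb R^2)$. Since $\sum_{k\le N}\psi_k=\psi_0(2^{-N}\cdot)$, we have $u=\sum_{k\ge0}u_k$ in $\mathcal S$, hence $Au=\sum_kAu_k$ in $L_1$. Also $\|u_k\|_1\le2\|\mathcal F^{-1}\psi_0\|_1\|u\|_1$, because dilation does not change the $L_1$ norm of the inverse Fourier transform.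

**Step 2: rescale.** Let $\Lambda=2^k$ and $V(x,t)=u_k(x/\Lambda,t/\Lambda^2)$. Its $\xi$-spectrum lies in $|\xi|\le2$, and $(A^jV)(x,t)=\Lambda^{-2j}(A^ju_k)(x/\Lambda,t/\Lambda^2)$. All three norms in the Lemma carry the same Jacobian $\Lambda^3$, so after multiplication by $\Lambda^2$, for every $R\ge1$,
$$\|Au_k\|_1\le C\left(\Lambda^2R^{-7/10}\|u_k\|_1+\Lambda^{-2}R^{3/2}\|A^2u_k\|_1\right).\tag{16}$$

**Step 3: use the factor $(\xi+i)^3$ of $P_2$.** It gives a gain at high frequency. Since $\xi+i\ne0$ on $\mathbb R$, $A^2u_k=\psi_k(D_x)(D_x+i)^{-3}P_2(D)u$. For $k\ge1$ put $\xi=\Lambda\eta$. Then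
$$\Lambda^3\psi_k(\Lambda\eta)(\Lambda\eta+i)^{-3}=\big(\psi_0(\eta)-\psi_0(2\eta)\big)(\eta+i/\Lambda)^{-3},$$
which is bounded in $C_c^\infty(\{\frac12\le|\eta|\le2\})$ uniformly in $\Lambda$. So its inverse Fourier transform is bounded in $L_1$. For $k=0$ the multiplier is one fixed $C_c^\infty$ function. Hence
$$\|A^2u_k\|_1\le C\Lambda^{-3}\|P_2(D)u\|_1 .$$

**Step 4: choose $R$.** With $R=\Lambda^{16/5}$ in (16) the exponents are $2-\frac{16}5\cdot\frac7{10}=-\frac6{25}$ and $-2+\frac{16}5\cdot\frac32-3=-\frac15$: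
$$\|Au_k\|_1\le C\left(2^{-6k/25}\|u\|_1+2^{-k/5}\|P_2(D)u\|_1\right).$$
Summing over $k\ge0$ gives Theorem 1(a).

**Real polynomials.** Now $Q(D)=(1+D_x^2)A$ and $P_2(D)=(1+D_x^2)^5A^2$. The spectrum of $u_k$ lies in $|\xi|\le2\Lambda$, where $\omega(\xi/\Lambda)=1$, and $\Lambda^{-2}(1+\Lambda^2\eta^2)\omega(\eta)$ is bounded in $C_c^\infty$; so $\|Q(D)u_k\|_1\le C\Lambda^2\|Au_k\|_1$. As in Step 3, with the multiplier $\psi_k(\xi)(1+\xi^2)^{-5}$, $\|A^2u_k\|_1\le C\Lambda^{-10}\|P_2(D)u\|_1$. With $R=\Lambda^6$ in (16),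
$$\|Q(D)u_k\|_1\le C\left(\Lambda^{4-21/5}\|u\|_1+\Lambda^{9-10}\|P_2(D)u\|_1\right),$$
which is summable over $\Lambda=2^k$. $\square$

**Why the exponent is $3$.** Put $P_2=(\xi+i)^p(\tau-\xi^2)^2$ with an integer $p\ge0$. The wave of Section 3, with $T=\Lambda^{p/2}$, has both $\|u\|_\infty$ and $\|P_2(D)u\|_\infty$ at most $C\Lambda^{p/4}$ and contradicts (6) when $p<4$. The summation above, with $R=\Lambda^\rho$, needs $2-\frac7{10}\rho<0$ and $-2-p+\frac32\rho<0$, that is $\frac{20}7<\rho<\frac23(p+2)$, which is possible when $p>\frac{16}7$. So $p=3$ is the one integer for which both arguments work. With (9) in place of the Lemma one would need $4<\rho<\frac23(p+2)$, that is $p>4$, where Section 3 says nothing.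

## 7. One variable: dividing by one $P_j$ at a time

Now Theorem 2. We begin with $n=1$ and show that (4) implies (5). The point is that in one variable the zeros of the $P_j$ are isolated, so (5) can be solved locally by division.

**Step 1: a pointwise bound.** We test (4) on a slowly modulated exponential. Let $0\ne\varphi\in C_0^\infty(\mathbb R)$, $\xi_0\in\mathbb R$, $u=e^{ix\xi_0}\varphi(\eta x)$ with $0<\eta\le1$. By Leibniz' rule, for any polynomial $P$, $P(D)u=e^{ix\xi_0}P(\xi_0)\varphi(\eta x)+O(\eta)$, with the error supported in $\eta^{-1}\operatorname{supp}\varphi$. So $\eta\|P(D)u\|_1\to|P(\xi_0)|\,\|\varphi\|_1$ as $\eta\to0$, and (4) gives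
$$|Q(\xi)|\le C\sum_j|P_j(\xi)|\qquad(\xi\in\mathbb R).\tag{17}$$
If all $P_j=0$, then $Q=0$ and (5) is trivial. Otherwise let $P_{j_0}$ have maximal degree $d$; by (17), $\deg Q\le d$.

**Step 2: near infinity, divide by $P_{j_0}$.** Choose $B>0$ with $P_{j_0}\ne0$ for $|\xi|\ge B$, and $\varphi_\infty\in C^\infty$ equal to $0$ for $|\xi|\le B$ and to $1$ for $|\xi|\ge B+1$. Then $r=\varphi_\infty Q/P_{j_0}$ is smooth. At infinity the rational function $Q/P_{j_0}$ has a limit $c$, the same at both ends, with $r-c=O(1/|\xi|)$ and $r'=O(|\xi|^{-2})$. So $r-c$ and $r'$ are in $L_2$. If $r-c=\hat f$, then $f$ and $xf$ are in $L_2$, so $f\in L_1$ by Cauchy–Schwarz. Hence $r=c+\hat f\in\hat M$.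

**Step 3: on the compact rest, divide by the least vanishing $P_j$.** Let $\xi_0\in[-B-1,B+1]$, and let $P_j\not\equiv0$ be one whose order of vanishing $\nu$ at $\xi_0$ is minimal. It has no zero except possibly $\xi_0$ on some open neighborhood $O$ of $\xi_0$. The right side of (17) is $O(|\xi-\xi_0|^\nu)$, so $Q$ vanishes at $\xi_0$ to order at least $\nu$, and $Q/P_j$ extends smoothly to $O$. Cover $[-B-1,B+1]$ by finitely many such $O_i$, with indices $j(i)$, and write $1-\varphi_\infty=\sum_i\varphi_i$ with $\varphi_i\in C_c^\infty(O_i)$. Each $\varphi_iQ/P_{j(i)}$ is in $C_c^\infty\subset\hat M$.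

**Step 4: add up.** With $\delta_{jj_0}=1$ if $j=j_0$ and $0$ otherwise, put
$$h_j=\sum_{i:\,j(i)=j}\varphi_iQ/P_j+\delta_{jj_0}r\in\hat M .$$
Then $\sum_jh_jP_j=\sum_i\varphi_iQ+\varphi_\infty Q=Q$. This is (5). $\square$

## 8. One operator on the right: transfer to lattices

Let $m=1$, $n$ arbitrary, and suppose $\|Q(D)u\|_1\le C\|P(D)u\|_1$ for $u\in C_0^\infty(\mathbb R^n)$. In this section $C$ is this fixed constant. We show $Q=\hat\mu P$ with $\|\mu\|_M\le C$. If $P=0$, then (17) in $n$ variables (same proof, with $\eta^n$ in place of $\eta$) gives $Q=0$, and $\mu=0$ works. Otherwise $Z=\{\xi\in\mathbb R^n:P(\xi)=0\}$ is closed and of measure zero, as the zero set of a nonzero polynomial. Put $h=Q/P$ off $Z$. The only candidate for $\hat\mu$ is $h$. The hypothesis says that multiplication by $h$ is bounded on certain $L_1$ functions; to get rid of the zeros of $P$, we sample $h$ on lattices that avoid $Z$.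

For a function $f$ periodic with respect to $(2\pi/\varepsilon)\mathbb Z^n$, let $m(f)$ denote its mean value. We need that for continuous such $f$ and $\varphi\in C_0^\infty(\mathbb R^n)$ with $\int\varphi=1$,
$$\eta^n\int\varphi(\eta x)f(x)\,dx\to m(f)\qquad(\eta\to0).$$
For $f=e^{i\langle x,\kappa\rangle}$ the left side is $\hat\varphi(-\kappa/\eta)$, which tends to $0$ if $\kappa\ne0$ and equals $1$ if $\kappa=0$; the general case follows by uniform approximation by trigonometric polynomials, since $\eta^n\int|\varphi(\eta x)|\,dx=\|\varphi\|_1$.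

**Step 1: bounded multiplier on trigonometric polynomials.** Fix $\varepsilon>0$. For almost every $\theta\in\mathbb R^n$ all points $\lambda_k=\varepsilon k+\theta$, $k\in\mathbb Z^n$, avoid $Z$, because $\bigcup_k(Z-\varepsilon k)$ is null. Fix such a $\theta$. For finitely many $c_k$ let
$$f=\sum_kc_ke^{i\langle x,\varepsilon k\rangle},\qquad\mathcal Tf=\sum_kh(\lambda_k)c_ke^{i\langle x,\varepsilon k\rangle}.$$
Take $0\le\varphi\in C_0^\infty(\mathbb R^n)$ with $\int\varphi=1$ and $u_\eta=\varphi(\eta x)\sum_kc_kP(\lambda_k)^{-1}e^{i\langle x,\lambda_k\rangle}$. By Leibniz' rule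
$$P(D)u_\eta=\varphi(\eta x)e^{i\langle x,\theta\rangle}f+O(\eta),\qquad Q(D)u_\eta=\varphi(\eta x)e^{i\langle x,\theta\rangle}\mathcal Tf+O(\eta),$$
with errors supported in $\eta^{-1}\operatorname{supp}\varphi$, so of $L_1$ norm $O(\eta^{1-n})$. Multiply the estimate by $\eta^n$ and let $\eta\to0$:
$$m(|\mathcal Tf|)\le C\,m(|f|).\tag{18}$$
The same computation with a single exponential $e^{i\langle x,\lambda\rangle}$ gives $|h(\lambda)|\le C$ for all $\lambda\notin Z$.

**Step 2: pass to a bound at one point.** We dualize (18) with Fejér kernels. Let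
$$F_N(x)=\sum_{|k_1|,\dots,|k_n|\le N}\ \prod_{j=1}^n\Big(1-\frac{|k_j|}{N+1}\Big)e^{i\langle x,\varepsilon k\rangle},$$
so that $F_N\ge0$ and $m(F_N)=1$. With convolution on the torus, $(f*F)(x)=m_y\big(f(x-y)F(y)\big)$, comparison of coefficients gives $\mathcal T(f*F_N)=f*\mathcal TF_N$. Hence, by (18),
$$|\mathcal T(f*F_N)(0)|\le\|f\|_\infty\,m(|\mathcal TF_N|)\le C\|f\|_\infty .$$
As $N\to\infty$ the finitely many coefficients of $f*F_N$ tend to those of $f$, so
$$\Big|\sum_kh(\lambda_k)c_k\Big|\le C\sup_x\Big|\sum_kc_ke^{i\langle x,\varepsilon k\rangle}\Big| .\tag{19}$$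

**Step 3: return to $\mathbb R^n$.** Let $g\in C_c^\infty(\mathbb R^n)$ and $G(x)=\int g(\xi)e^{i\langle x,\xi\rangle}d\xi\in\mathcal S$. We show that
$$\Big|\int hg\,d\xi\Big|\le C\|G\|_\infty .\tag{20}$$
Use (19) with $c_k=\varepsilon^ng(\lambda_k)$, finitely many of which are nonzero. For fixed $x$, the function $\theta\mapsto\varepsilon^n\sum_kg(\varepsilon k+\theta)e^{i\langle x,\varepsilon k+\theta\rangle}$ is smooth and $\varepsilon$-periodic in each coordinate, and its $l$-th Fourier coefficient is $\int g(\xi)e^{i\langle x,\xi\rangle}e^{-2\pi i\langle l,\xi\rangle/\varepsilon}d\xi=G(x-2\pi l/\varepsilon)$. This is Poisson's formula: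
$$\varepsilon^n\sum_kg(\lambda_k)e^{i\langle x,\lambda_k\rangle}=\sum_{l\in\mathbb Z^n}G(x-2\pi l/\varepsilon)e^{2\pi i\langle l,\theta\rangle/\varepsilon}.$$
The modulus of the left side equals $\big|\sum_kc_ke^{i\langle x,\varepsilon k\rangle}\big|$, which is $2\pi/\varepsilon$-periodic in each coordinate of $x$, so for its supremum we may take $|x|_\infty\le\pi/\varepsilon$. Then for $l\ne0$ we have $|x-2\pi l/\varepsilon|_\infty\ge\pi|l|_\infty/\varepsilon$. Since $|G(y)|\le C_g|y|^{-n-1}$ and $\sum_{l\ne0}|l|_\infty^{-n-1}<\infty$, the terms $l\ne0$ contribute at most $C_g\varepsilon^{n+1}$ (with a new $C_g$). So (19) gives, for a.e. $\theta$,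
$$\Big|\varepsilon^n\sum_k(hg)(\varepsilon k+\theta)\Big|\le C\left(\|G\|_\infty+C_g\varepsilon^{n+1}\right).$$
The average of $\varepsilon^n\sum_k(hg)(\varepsilon k+\theta)$ over $\theta\in[0,\varepsilon)^n$ is $\int hg\,d\xi$, where $h$ is bounded by Step 1. So $\big|\int hg\,d\xi\big|\le C(\|G\|_\infty+C_g\varepsilon^{n+1})$, and $\varepsilon\to0$ gives (20).

**Step 4: find the measure.** The functions $G$ are dense in $C_0(\mathbb R^n)$: $C_c^\infty$ is dense in $\mathcal S$, the Fourier transform is an isomorphism of $\mathcal S$, and $\mathcal S$ is dense in $C_0$. By (20), $G\mapsto\int hg\,d\xi$ extends to a functional of norm at most $C$ on $C_0(\mathbb R^n)$. By Riesz' theorem (and a reflection $x\mapsto-x$) there is $\mu\in M$, $\|\mu\|_M\le C$, with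
$$\int hg\,d\xi=\int G(-x)\,d\mu(x)=\int g\,\hat\mu\,d\xi\qquad(g\in C_c^\infty(\mathbb R^n)).$$
So $h=\hat\mu$ a.e., hence $Q=\hat\mu P$ a.e., and everywhere by continuity.

**Step 5: the best constant.** Let $P\not\equiv0$. If $Q=\hat\mu P$, then $Q(D)u=\mu*P(D)u$, so the estimate holds with constant $\|\mu\|_M$. The measure is unique, because $\hat\mu=Q/P$ off the null set $Z$ determines the continuous function $\hat\mu$, hence $\mu$. So every admissible constant $C$ satisfies $\|\mu\|_M\le C$, and $\|\mu\|_M$ itself is admissible. $\square$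

## 9. All other pairs $(n,m)$

It remains to show that the implication fails whenever $n\ge2$ and $m\ge2$. We add dummy variables and dummy operators to the example of Theorem 1. Regard its polynomials $Q,P_1,P_2$ as polynomials in $n$ variables that depend only on the first two, and put $P_j=1$ for $3\le j\le m$.

**The estimate (4) holds.** Let $u\in C_0^\infty(\mathbb R^n)$. For fixed $(x_3,\dots,x_n)$ the function $u$ is in $C_0^\infty(\mathbb R^2)$ in the first two variables, and Theorem 1(a) applies to it with a constant independent of $(x_3,\dots,x_n)$. Integrate over these variables. The terms with $j\ge3$ only enlarge the right side.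

**The identity (5) fails.** Suppose (5) held, and restrict it to $\xi_3=\dots=\xi_n=0$. For $\mu\in M(\mathbb R^n)$ the function $\hat\mu(\xi_1,\xi_2,0,\dots,0)$ is the Fourier transform of the push-forward of $\mu$ under $x\mapsto(x_1,x_2)$, a finite measure on $\mathbb R^2$. So on $\mathbb R^2$
$$Q=\Big(h_1+\sum_{j\ge3}h_j\Big)+h_2P_2$$
with both coefficients in $\hat M(\mathbb R^2)$, contradicting Theorem 1(b).

Together with Sections 7 and 8 this proves Theorem 2. $\square$
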